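# Borel fields with no algebraically closed Borel extension

## Three Borel fields whose closures are Borel

The answer one would first guess is yes. Every field has an algebraic closure, and the usual construction looks explicit: write down polynomials, name their roots, say how the names add and multiply. So if a field is given by Borel data, its algebraic closure should be given by Borel data as well. These notes test that guess on easy cases, find where it breaks, and prove that it is wrong. The question is posed in "Borel structures and Borel theories", https://www.cs.auckland.ac.nz/~nies/talks/NiesBorelVienna2012.pdf. We begin with the precise wording.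

A standard Borel space is, for instance, $\mathbb R$, Cantor space $2^\omega=\{0,1\}^\omega$, or any uncountable Polish space, together with its Borel sets.

**Definition (Borel presentation).** Let $\mathbf A$ be a structure in a countable signature. A *Borel presentation* of $\mathbf A$ consists of a Borel subset $D$ of a standard Borel space, a Borel equivalence relation $E$ on $D$, and Borel relations and Borel functions on $D$, one for each symbol of the signature and each compatible with $E$, such that the quotient structure on $D/E$ is isomorphic to $\mathbf A$. It is *injective* if $E$ is equality. A *Borel field* is a field $F$ with a fixed Borel presentation $(D_F,E_F,\dots)$.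

For example, the field $\mathbb R$ is injectively presented on the set $\mathbb R$. It also has a non-injective presentation: let $D$ be the set of sequences $(q_n)\in\mathbb Q^\omega$ with $|q_n-q_m|\le 2^{-\min(n,m)}$, call two sequences equivalent if their difference tends to $0$, and let addition be $(q_n)+(q'_n)=(q_{n+1}+q'_{n+1})$, with multiplication and inversion given by similar Borel rules (pass to a subsequence far enough out). In a field we make inversion total by $0^{-1}=0$.

**Definition (Borel extension).** A *Borel extension* of a Borel field $F$ is a field $K$ with a Borel presentation $(D_K,E_K,\dots)$ and a Borel map $h:D_F\to D_K$ such that $x\,E_F\,y$ implies $h(x)\,E_K\,h(y)$ and the induced map $D_F/E_F\to D_K/E_K$ is a field embedding.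

**Problem.** Does every Borel field have an algebraically closed Borel extension?

Here are three cases where the guess is right.

*Countable fields.* Let $F$ be countable, presented on $D_F$ in any way. Each $E_F$-class is Borel, being a section of a Borel set, and there are countably many classes. An algebraic closure $K$ of $F$ is countable, so it is presented injectively on a countable set. The map $h$ that sends $x\in D_F$ to the element of $F\subseteq K$ denoted by $x$ is constant on each of countably many Borel sets, so it is Borel.

*The real field.* Present $\mathbb C$ on $\mathbb R^2$, with $h(x)=(x,0)$.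

*Rational functions in a continuum of variables.* Let $k$ be countable, $X$ a standard Borel space with a Borel linear order $<$, and $M=k(w_x:x\in X)$. An element of $M$ is named by the increasing list $x_1<\dots<x_n$ of the variables that occur in it and a rational function $f\in k(v_1,\dots,v_n)$ in which all of $v_1,\dots,v_n$ occur. This is an injective Borel presentation. Fix, once and for all, an algebraic closure $\Omega_n$ of $k(v_1,\dots,v_n)$ for each $n$. If these countable fields can be chosen coherently, an element of the closure of $M$ is named by a list $x_1<\dots<x_n$ and an element of $\Omega_n$. They can be so chosen, and the last section does it in full.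

In the third case everything rested on the order: it gave the variables $x_1<\dots<x_n$ their places, and so turned a finite set of variables into a standard one, where choices could be made once. Trouble must come from fields in which variables cannot be put in order, or in which their order cannot be used. The two theorems are as follows.

**Theorem 1 (injective counterexample).** Let $\ell$ be a prime and $k$ a countable field with $\operatorname{char}k\ne\ell$ containing a primitive $\ell$-th root of unity. There is a field $F\supseteq k$ with an injective Borel presentation such that for no Borel extension $(K,h)$ of $F$ does every element of the image of $F$ have an $\ell$-th root in $K$. In particular $F$ has no algebraically closed Borel extension. This remains true if $E_K$ is only required to be analytic.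

Taking $\ell=2$ and $k$ the prime field when the characteristic is not $2$, and $\ell=3$ and $k=\mathbb F_4$ when it is $2$, we get counterexamples in every characteristic. Note that $F$ is injectively presented, while the excluded extensions $K$ may be presented non-injectively.

**Theorem 2 (a shorter, non-injective counterexample).** Let $k_0$ be a countable field and let $F_1=k_0(t_A:\emptyset\ne A\subseteq2^\omega\text{ countable})$, with the $t_A$ algebraically independent. Present $F_1$ on
$$D_1=\{(x^1,\dots,x^n;f): n\ge0,\ x^i\in(2^\omega)^\omega\text{ with pairwise distinct ranges},\ f\in k_0(v_1,\dots,v_n)\},$$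
where $(x^1,\dots,x^n;f)$ denotes $f(t_{\operatorname{ran}x^1},\dots,t_{\operatorname{ran}x^n})$. This is a Borel presentation, and $F_1$ has no algebraically closed Borel extension (even with $E_K$ only analytic).

So the answer to the Problem is no. Theorem 3, in the last section, decides exactly which fields in the family behind Theorem 1 have an injectively presented Borel algebraic closure.

## Square roots of $t_A-t_{\tau A}$

Let us see what goes wrong with square roots in $F_1$, when $\operatorname{char}k_0\ne2$. Suppose $\tau$ is an involution of the underlying set of points, and consider countable sets $A$ with $\tau A\neq A$. Put $u_A=t_A-t_{\tau A}$. Then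
$$u_{\tau A}=-u_A .$$
In an algebraically closed extension let $i$ be a square root of $-1$. The square roots of $u_{\tau A}$ are $\pm i$ times the square roots of $u_A$. To name roots, we need symbols $\sqrt{u_A}$ and a rule that relates $\sqrt{u_{\tau A}}$ to $\sqrt{u_A}$.

The first thing to try is a uniform rule, say $\sqrt{u_{\tau A}}=i\sqrt{u_A}$ for all $A$. Apply it to $\tau A$ as well: $\sqrt{u_A}=i\sqrt{u_{\tau A}}=i^2\sqrt{u_A}=-\sqrt{u_A}$, which is false. The rule $-i$ fails in the same way. So any rule must treat $A$ and $\tau A$ differently; it must break the tie inside each pair $\{A,\tau A\}$.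

There is more freedom than this, and it has to be dealt with. A Borel presentation does not see the set $A$ but an enumeration $x$ of $A$, and the chosen root $w(x)$ of $u_{\operatorname{ran}x}$ may depend on the enumeration. What we can record is the following: if $y$ enumerates $A$ or $\tau A$, then
$$w(y)=i^{\alpha(x,y)}\,w(x)\qquad\text{for a unique }\alpha(x,y)\in\mathbb Z/4 .$$
Then $\alpha(x,z)=\alpha(x,y)+\alpha(y,z)$, and $\alpha(x,y)$ is even exactly when $\operatorname{ran}y=\operatorname{ran}x$. So a Borel choice of roots yields a Borel function $\alpha$ with values in $\mathbb Z/4$ that lifts the $\mathbb Z/2$-valued function "same set or swapped set". The heart of the matter is that no such Borel lift exists. We now set up the language for this, with $\ell$ in place of $2$.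

## Category quantifiers and cocycles

We write $\forall^*x$ for "for comeagerly many $x$", and $\forall^*x\in U$ for "for comeagerly many $x$ in $U$". The facts we use are in Kechris, *Classical Descriptive Set Theory*:

* Baire measurable maps into second countable spaces are continuous on a dense $G_\delta$ (8.38);
* Kuratowski–Ulam (8.41), written KU: a set $B\subseteq X\times Y$ with the Baire property ($X,Y$ Polish) is comeager iff $\forall^*x\,\forall^*y\ (x,y)\in B$, and the same with the roles exchanged;
* Suslin's theorem (14.11): an analytic set with analytic complement is Borel;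
* for Borel $B$, the set $\{x:\forall^*y\ (x,y)\in B\}$ is Borel (16.1);
* Jankov–von Neumann uniformization (18.1): an analytic set with nonempty sections has a $\sigma(\mathbf\Sigma^1_1)$-measurable uniformization;
* Lusin–Novikov uniformization (18.10), for Borel sets with countable sections;
* analytic sets have the Baire property (21.6), so $\sigma(\mathbf\Sigma^1_1)$-measurable maps are Baire measurable.

Two small consequences get names. The first is **(S)**: if a Borel set is partitioned into finitely many analytic pieces, each piece is Borel. Indeed, the complement of a piece is the union of the other pieces and of a Borel set, so it is analytic. The second is **(P)**: if $\varphi$ is a homeomorphism of $V$ onto an open subset of $V'$ and $C\subseteq V'$ is comeager, then $\varphi^{-1}(C)$ is comeager in $V$; likewise, comeager sets pull back to comeager sets under coordinate projections.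

**Definition (cocycles).** Let $R$ be an equivalence relation on $X$, let $A$ be an abelian group, and let $R^{(3)}=\{(x,y,z):x\,R\,y\,R\,z\}$. A *1-cocycle* is $\alpha:R\to A$ with $\alpha(x,z)=\alpha(x,y)+\alpha(y,z)$; then $\alpha(x,x)=0$ and $\alpha(y,x)=-\alpha(x,y)$. For any $\eta:R\to A$ put
$$\partial\eta(x,y,z)=\eta(y,z)-\eta(x,z)+\eta(x,y)\qquad\text{on }R^{(3)},$$
so that $\partial\eta=0$ iff $\eta$ is a 1-cocycle. A *2-cocycle* is $e:R^{(3)}\to A$ such that for $x,y,z,t$ in one class
$$e(y,z,t)-e(x,z,t)+e(x,y,t)-e(x,y,z)=0.\tag{1}$$

Every $\partial\eta$ is a 2-cocycle: when (1) is expanded, each of the six values of $\eta$ on pairs from $x,y,z,t$ occurs twice, with opposite signs. An example of a 1-cocycle is $\alpha(x,y)=\beta(y)-\beta(x)$, for any function $\beta:X\to A$. For a 2-cocycle, let $\pi:R\to\mathbb Z/\ell$ be a 1-cocycle and put $e(x,y,z)=1\in\mathbb Z/\ell$ if adding the representatives of $\pi(x,y)$ and $\pi(y,z)$ in $\{0,\dots,\ell-1\}$ produces a carry (a sum $\ge\ell$), and $0$ otherwise. If $\tilde\pi(x,y)\in\mathbb Z/\ell^2$ is the residue of the representative of $\pi(x,y)$, then $\tilde\pi(x,y)+\tilde\pi(y,z)-\tilde\pi(x,z)$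 is $\ell$ or $0$ according to whether there is a carry; so $\partial\tilde\pi=\ell e$, and we shall see in the proof of Theorem 1 that this makes $e$ a 2-cocycle. For $\ell=2$ it is simply $e(x,y,z)=\pi(x,y)\pi(y,z)$.

## The rotation cocycle $\pi$ and its lifts to $\mathbb Z/\ell^2$

Fix a prime $\ell$. Let $Y=2^\omega\times\mathbb Z/\ell$ and $\tau(r,f)=(r,f+1)$, a homeomorphism of $Y$ with $\tau^\ell=1$. Let $X\subseteq Y^\omega$ be the set of sequences $x=((r_j,f_j))_j$ with pairwise distinct $r_j$. For each pair $i\neq j$ the condition $r_i\ne r_j$ is open and dense, so $X$ is a dense $G_\delta$ in $Y^\omega$, hence Polish and comeager in $Y^\omega$. Let $\tau$ act coordinatewise on $Y^\omega$ and on finite blocks. For $x,y\in X$ put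
$$x\,R\,y\iff\exists c\in\mathbb Z/\ell:\ \operatorname{ran}(y)=\tau^c\operatorname{ran}(x),\qquad\pi(x,y)=c.$$
The $c$ is unique. Indeed, suppose $\tau^c\operatorname{ran}(x)=\operatorname{ran}(x)$ and $(r,f)\in\operatorname{ran}(x)$. Then $(r,f+c)\in\operatorname{ran}(x)$, and since the $r_j$ are distinct this is the same point, so $c=0$. The relation $\operatorname{ran}(y)=\tau^c\operatorname{ran}(x)$ is Borel, as it is expressed by quantifying over indices. So $R$ is a Borel equivalence relation. If $\operatorname{ran}y=\tau^c\operatorname{ran}x$ and $\operatorname{ran}z=\tau^d\operatorname{ran}y$ then $\operatorname{ran}z=\tau^{c+d}\operatorname{ran}x$; so $\pi:R\to\mathbb Z/\ell$ is a Borel 1-cocycle.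

The group $S_\infty$ of permutations of $\omega$ acts continuously on $Y^\omega$ and on $X$ by $(gx)_j=x_{g^{-1}(j)}$. This commutes with $\tau$, and $\pi(x,gx)=0$.

**Lemma 4 (Key Lemma).** There is no comeager Borel $X_0\subseteq X$ with a Borel 1-cocycle $\alpha:R\cap X_0^2\to\mathbb Z/\ell^2$ satisfying $\alpha\equiv\pi\pmod\ell$.

The word "Borel" is essential. If we choose a base point $b(C)$ in each class $C$, then $\alpha(x,y)=\tilde\pi(b,y)-\tilde\pi(b,x)$ with $b=b([x]_R)$ is a 1-cocycle, and modulo $\ell$ it is $\pi(b,y)-\pi(b,x)=\pi(x,y)$. So the obstruction can only come from definability.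

Some possible lifts are easy to exclude.

*Lifts of the form $\varphi\circ\pi$.* Let $\varphi:\mathbb Z/\ell\to\mathbb Z/\ell^2$ satisfy $\varphi(a)\equiv a\pmod\ell$, and suppose $\varphi\circ\pi$ is a 1-cocycle on $R$. For any $x\in X$ and $a,b\in\mathbb Z/\ell$ take $y=\tau^ax$, $z=\tau^{a+b}x$; the cocycle identity says $\varphi(a)+\varphi(b)=\varphi(a+b)$. So $\varphi$ is a homomorphism, and $\ell\varphi(1)=\varphi(0)=0$. But $\varphi(1)\equiv1\pmod\ell$ gives $\ell\varphi(1)=\ell\ne0$ in $\mathbb Z/\ell^2$. (We used that $\pi(x,\cdot)$ takes all values in $\mathbb Z/\ell$ for a single $x$.)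

*Lifts that depend only on ranges.* Here one needs a zero–one law, which will be used again in the real proof.

**Lemma 5 (zero–one law).** Every $S_\infty$-invariant Borel subset of $Y^\omega$ is meager or comeager.

*Proof.* Otherwise such a set $B$ is comeager in $O$ and meager in $O'$ for some nonempty basic open $O,O'$ constraining only coordinates $<n$, with $n\ge1$. Take a permutation $g$ mapping $\{0,\dots,n-1\}$ onto $\{n,\dots,2n-1\}$. Since $(gx)_{g(j)}=x_j$, the set $gO$ constrains only coordinates in $\{n,\dots,2n-1\}$, so $gO\cap O'$ is open and nonempty. By invariance $B$ is comeager in $gO$, and it is meager in $O'$. This contradicts the Baire category theorem. $\square$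

Now suppose $X_0$ is $S_\infty$-invariant, comeager and Borel, and $\alpha$ is a Borel lift of $\pi$ on $R\cap X_0^2$ with $\alpha(gx,g'y)=\alpha(x,y)$ for all $g,g'\in S_\infty$. Shrink $X_0$ to $\bigcap_c\tau^cX_0$, which is also $\tau$-invariant. The function $x\mapsto\alpha(x,\tau x)$ is $S_\infty$-invariant with finitely many values, so by Lemma 5 it has a constant value $v$ on a comeager set. Since $\tau$ is a homeomorphism, for comeagerly many $x$ all of $\tau^ix$ lie in this set, and then
$$0=\alpha(x,x)=\sum_{i=0}^{\ell-1}\alpha(\tau^ix,\tau^{i+1}x)=\ell v .$$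
But $v\equiv\pi(x,\tau x)=1\pmod\ell$, so $\ell v=\ell\neq0$: a contradiction.

*Where this stops.* A general $\alpha$ need not be invariant under $S_\infty$. If $\alpha$ is a lift, then so is $\alpha(x,y)+\beta(y)-\beta(x)$ for any Borel $\beta:X\to\ell\mathbb Z/\ell^2$, and $\beta$ may look at the first coordinate: take $\beta(x)=\ell f_0$ where $x_0=(r_0,f_0)$. The cocycle $\beta(y)-\beta(x)$ is not zero on all pairs $(hx,h'x)$ with $h,h'\in S_\infty$ as soon as two different labels $f_j$ occur in $x$. It does vanish on such pairs when $h,h'$ fix the index $0$. So the best one can hope for is invariance under the subgroup fixing the first $m$ indices, for some $m$, and only for points $x$ whose first $m$ entries lie in some open set $W\subseteq Y^m$. Then the argument above breaks at one exact point: it compares $x$ with $\tau x$, and the first block of $\tau x$ need not lie in $W$. If, for instance, all labels in $W$ are $0$, then $\tau W\cap W=\emptyset$.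

*The way past.* Do not apply $\tau$ to the first block. Let $x$ have first block $a\in W$, and compare it with a point $y$ that enumerates $\tau\operatorname{ran}x$ with some other first block $b\in W$. For this, $x$ must contain $\tau^{-1}b$ and $y$ must contain $\tau a$, so we take
$$x=(a,\tau^{-1}b,c),\qquad y=(b,\tau a,\tau c).$$
The zero–one law, applied to the tail $c$ alone, removes the dependence on $c$. What remains is a function $k_1(a,b)$ of two blocks, and a similar $k_0(a,b)$ for pairs with $\pi=0$. The cocycle identity turns into identities between these functions, and the "$\ell v=0$" argument can be run for round trips $a\to d\to a$ with one rotation.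

## Comparing two blocks: proof of the Key Lemma

Suppose $X_0$ and $\alpha$ as in Lemma 4 exist. Let $N_m=\{g\in S_\infty:g(j)=j\ \forall j<m\}$, an open subgroup of $S_\infty$.

*Every nonempty open subset of $S_\infty$ contains some $N_mg_0$ with $g_0$ finitely supported.* It contains $\{g:g|_n=p\}$ for some $n$ and some injection $p:n\to\omega$. Choose $m$ with $\{0,\dots,m-1\}\supseteq n\cup p(n)$, and extend $p$ to a permutation $g_0$ supported on $\{0,\dots,m-1\}$. For $h\in N_m$, the permutation $hg_0$ agrees with $g_0$ on $\{0,\dots,m-1\}$, because $h$ fixes the values. So $N_mg_0\subseteq\{g:g|_n=p\}$. There are countably many such sets $N_mg_0$, and they are open.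

**Step 1. Invariance under some $N_m$ on a large set.** The purpose is to find $m\ge1$ and an open $W$ such that $\alpha$ does not distinguish generic $N_m$-translates of $x$, for comeagerly many $x$ with first block in $W$. Let
$$P_m=\{x\in X:\forall^*(h,h')\in N_m^2\ \ hx,h'x\in X_0\text{ and }\alpha(hx,h'x)=0\}.$$
This is a Borel set by 16.1. It is $N_m$-invariant: replacing $x$ by $gx$ with $g\in N_m$ replaces $(h,h')$ by $(hg,h'g)$, and right translations are homeomorphisms of $N_m$. Also $P_m\subseteq P_M$ for $M\ge m$, since $N_M$ is open in $N_m$, so that a comeager subset of $N_m^2$ is comeager in $N_M^2$.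

We claim that some $P_m$ is nonmeager. For every $g\in S_\infty$ we have $\forall^*x\ (x,gx\in X_0)$, since $g$ acts by a homeomorphism. By KU, $\forall^*x\,\forall^*g\ (x,gx\in X_0)$. Take such an $x$. The map $g\mapsto\alpha(x,gx)$ is Borel with finitely many values on a comeager Borel set, so one of its values, $b$, is taken on a nonmeager Borel set, hence comeagerly in some nonempty open set, which we may shrink to some $N_mg_0$. That is, $hg_0x\in X_0$ and $\alpha(x,hg_0x)=b$ for $\forall^*h\in N_m$. Then for $\forall^*(h,h')\in N_m^2$
$$\alpha(hg_0x,h'g_0x)=\alpha(hg_0x,x)+\alpha(x,h'g_0x)=-b+b=0,$$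
i.e. $g_0x\in P_m$. So comeagerly many $x$ lie in the countable union of the sets $g_0^{-1}P_m$ over all $m$ and all finitely supported $g_0$. One of these is nonmeager, and hence so is that $P_m$.

Being Borel, this $P_m$ is comeager in a nonempty basic open set, one that constrains only coordinates $<M$; we may take $M\ge\max(m,1)$. Since $P_m\subseteq P_M$, we may replace $m$ by $M$. Recall that $X$ is comeager in $Y^\omega$. So there are $m\ge1$ and a nonempty open $W=\prod_{j<m}U_j\subseteq Y^m$ such that $P:=P_m$ is comeager in
$$O_W=\{x\in Y^\omega:(x_0,\dots,x_{m-1})\in W\}.$$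

**Step 2. Averaging $\alpha$ over $N_m$.** The purpose is to replace $\alpha$ by a cocycle $\hat\alpha$ that is exactly $N_m$-invariant. Let $x,y\in P$ with $x\,R\,y$. For $\forall^*(h,h',h_1,h_1')\in N_m^4$ all of $hx,h_1x,h'y,h_1'y$ are in $X_0$ and
$$\alpha(hx,h'y)=\alpha(hx,h_1x)+\alpha(h_1x,h_1'y)+\alpha(h_1'y,h'y)=\alpha(h_1x,h_1'y),$$
where the outer terms vanish because $x,y\in P$. By KU we can fix $(h_1,h_1')$ for which this holds for $\forall^*(h,h')$. So $\alpha(hx,h'y)$ has the same value for $\forall^*(h,h')\in N_m^2$; call it $\hat\alpha(x,y)$. It has these properties: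

* $\hat\alpha$ is Borel on $R\cap P^2$, by 16.1 applied to the condition that $\forall^*(h,h')\in N_m^2$: $hx,h'y\in X_0$ and $\alpha(hx,h'y)=v$, for each value $v$;
* it is a 1-cocycle: for $x,y,z$ in one class, take $(h,h',h'')\in N_m^3$ generic and use the cocycle identity of $\alpha$ for $hx,h'y,h''z$;
* $\hat\alpha\equiv\pi\pmod\ell$, because $\pi(hx,h'y)=\pi(x,y)$;
* $\hat\alpha(gx,g'y)=\hat\alpha(x,y)$ for all $g,g'\in N_m$, again because right translations are homeomorphisms of $N_m$.

Write $x\equiv y$ if $y\in N_mx$, i.e. if $y$ arises from $x$ by permuting the coordinates $\ge m$. The last property says that arguments of $\hat\alpha$ may be replaced by $\equiv$-equivalent ones.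

**Step 3. The functions $k_0$ and $k_1$.** The purpose is to extract from $\hat\alpha$ functions of two blocks only. Write points of $Y^\omega$ as $(b_0,\dots,b_{n-1},c)$ with $b_i\in Y^m$, $c\in Y^\omega$. For $t\in\{0,1\}$, $a,b\in W$, $c\in Y^\omega$ put
$$k_t(a,b,c)=\hat\alpha\big((a,\tau^{-t}b,c),\,(b,\tau^ta,\tau^tc)\big)\tag{2}$$
whenever both points are in $P$. Applying $\tau^t$ to the first point gives $(\tau^ta,b,\tau^tc)$, which has the same range as the second. So the points are $R$-related with $\pi=t$, and $k_t\equiv t\pmod\ell$. The two maps that send $(a,b,c)$ to these points are homeomorphisms of $W\times W\times Y^\omega$ onto open subsets of $O_W$, where $P$ is comeager. By (P), $k_t$ is a Borel function defined on a comeager Borel subset of $W\times W\times Y^\omega$.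

Replacing $c$ by $gc$ with $g\in S_\infty$ changes both points in (2) by the same element of $N_{2m}\subseteq N_m$, namely $g$ shifted by $2m$ (recall $\tau^tgc=g\tau^tc$). Since $P$ and $\hat\alpha$ are $N_m$-invariant, neither the domain nor the value changes. So, by KU, for $\forall^*(a,b)$ the function $k_t(a,b,\cdot)$ is an $S_\infty$-invariant Borel function with finitely many values on an $S_\infty$-invariant comeager Borel subset of $Y^\omega$. By Lemma 5 each of its level sets is meager or comeager, and not all are meager. Hence for $\forall^*(a,b)$ there is a value $k_t(a,b)$ with $k_t(a,b,c)=k_t(a,b)$ for $\forall^*c$. The function $k_t(a,b)$ is Borel by 16.1, and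
$$k_t(a,b)\equiv t\pmod\ell .$$
By KU, $k_t(a,b,c)=k_t(a,b)$ for $\forall^*(a,b,c)\in W\times W\times Y^\omega$.

**Step 4. Three identities.** The purpose is to express the cocycle property of $\hat\alpha$ through $k_0$ and $k_1$.

**(A)** *If $s,t,s+t\in\{0,1\}$, then $\forall^*(a,b,d)\in W^3$: $k_s(a,b)+k_t(b,d)=k_{s+t}(a,d)$.*

Consider, for $(a,b,d,c)\in W^3\times Y^\omega$,
$$x=(a,\tau^{-s}b,\tau^{-s-t}d,c),\quad y=(b,\tau^sa,\tau^{-t}d,\tau^sc),\quad z=(d,\tau^{s+t}a,\tau^tb,\tau^{s+t}c).$$
Each of $x,y,z$ depends on $(a,b,d,c)$ through a homeomorphism onto an open subset of $O_W$, so for $\forall^*(a,b,d,c)$ all three are in $P$. We read off the three values of $\hat\alpha$.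

* With $c'=(\tau^{-s-t}d,c)$ we have $x=(a,\tau^{-s}b,c')$ and $y=(b,\tau^sa,\tau^sc')$. So $\hat\alpha(x,y)=k_s(a,b,c')$, which generically is $k_s(a,b)$.
* With $c''=(\tau^sa,\tau^sc)$ we have, after exchanging the second and third blocks, $y\equiv(b,\tau^{-t}d,c'')$ and $z\equiv(d,\tau^tb,\tau^tc'')$. So $\hat\alpha(y,z)=k_t(b,d,c'')$, which generically is $k_t(b,d)$.
* With $c'''=(\tau^{-s}b,c)$ we have $x\equiv(a,\tau^{-s-t}d,c''')$ and $z=(d,\tau^{s+t}a,\tau^{s+t}c''')$. So $\hat\alpha(x,z)=k_{s+t}(a,d,c''')$, which generically is $k_{s+t}(a,d)$.

"Generically" is justified by (P): the maps $(a,b,d,c)\mapsto(a,b,c'),\,(b,d,c''),\,(a,d,c''')$ are homeomorphisms of $W^3\times Y^\omega$ onto open subsets of $W\times W\times Y^\omega$. So for $\forall^*(a,b,d,c)$ the cocycle identity $\hat\alpha(x,y)+\hat\alpha(y,z)=\hat\alpha(x,z)$ gives the equation in (A). The equation does not mention $c$, so by KU it holds for $\forall^*(a,b,d)$.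

**(B)** *$\forall^*(a,b)\in W^2$: $k_0(a,b)+k_0(b,a)=0$.*

For generic $(a,b,c)$ take $x=(a,b,c)$ and $y=(b,a,c)$. By (2) with $t=0$, $k_0(a,b)=k_0(a,b,c)=\hat\alpha(x,y)$ and $k_0(b,a)=k_0(b,a,c)=\hat\alpha(y,x)$. The sum is $0$.

**(C)** *$\forall^*(a_0,\dots,a_{\ell-1})\in W^\ell$: $\sum_{i\in\mathbb Z/\ell}k_1(a_i,a_{i+1})=0$.*

Exponents of $\tau$ are read mod $\ell$, since $\tau^\ell=1$. For $i\in\mathbb Z/\ell$ let $y_i$ have first block $a_i$, then the blocks $\tau^{i-j}a_j$ ($j\ne i$, in increasing order of $j\in\{0,\dots,\ell-1\}$), then $\tau^ic$. The range of $y_i$ is $\tau^i$ applied to $\bigcup_j\operatorname{ran}(\tau^{-j}a_j)\cup\operatorname{ran}c$. For $\forall^*(a_0,\dots,a_{\ell-1},c)$ all $y_i$ are in $P$, by (P). Let $c_i$ consist of the blocks $\tau^{i-j}a_j$ ($j\ne i,i+1$) followed by $\tau^ic$. Then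
$$y_i\equiv(a_i,\tau^{-1}a_{i+1},c_i),\qquad y_{i+1}\equiv(a_{i+1},\tau a_i,\tau c_i),$$
because the block of $a_{i+1}$ in $y_i$ is $\tau^{-1}a_{i+1}$, the block of $a_i$ in $y_{i+1}$ is $\tau a_i$, and every other block, as well as the tail, gains one $\tau$ in passing from $y_i$ to $y_{i+1}$. So $\hat\alpha(y_i,y_{i+1})=k_1(a_i,a_{i+1},c_i)$. The map $(a_0,\dots,a_{\ell-1},c)\mapsto(a_i,a_{i+1},c_i)$ is a homeomorphism onto an open subset of $W\times W\times Y^\omega$, so generically this value is $k_1(a_i,a_{i+1})$. Summing around the cycle gives $\hat\alpha(y_0,y_0)=0$, and KU removes $c$. (For $\ell=2$ the points are $y_0=(a_0,\tau^{-1}a_1,c)$ and $y_1=(a_1,\tau a_0,\tau c)$, and $c_i=\tau^ic$.)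

**Step 5. Round trips.** The purpose is to combine the identities into $\ell q=0$ with $q\equiv1$. Take $(a_0,\dots,a_{\ell-1},d)\in W^{\ell+1}$ for which all the finitely many instances of (A), (B), (C) used below hold; by (P) for coordinate projections, each holds on a comeager set. Let
$$q_i=k_1(a_i,d)+k_0(d,a_i),$$
the value of the trip from $a_i$ to $d$ with one rotation and back without. By (A) with $(s,t)=(1,0)$, $k_1(a_i,a_{i+1})=k_1(a_i,d)+k_0(d,a_{i+1})$. So by (C)
$$0=\sum_ik_1(a_i,a_{i+1})=\sum_ik_1(a_i,d)+\sum_ik_0(d,a_{i+1})=\sum_iq_i.$$
Now all $q_i$ are equal: by (A) with $(s,t)=(0,1)$ and with $(0,0)$, and then (B), for $i\ne0$,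
$$q_i=\big[k_0(a_i,a_0)+k_1(a_0,d)\big]+\big[k_0(d,a_0)+k_0(a_0,a_i)\big]=k_1(a_0,d)+k_0(d,a_0)=q_0.$$
Hence $\ell q_0=0$ in $\mathbb Z/\ell^2$. But $q_0\equiv1+0=1\pmod\ell$, so $\ell q_0=\ell\ne0$. This contradiction proves Lemma 4. $\square$

## Root functions, and the field of functions in $t_A$

To apply the Key Lemma to a field $K$ we need roots that depend on a parameter in a Borel way. No structure of $K$ helps here; it is a pure selection argument.

**Lemma 6 (choosing roots).** Let $X$ be Polish, let $K$ be a field presented as in the Problem except that $E_K$ may be only analytic, and let $u:X\to D_K$ be Borel such that every $u(x)$ has an $\ell$-th root in $K$. Then there are a comeager Borel $X_0\subseteq X$ and a map $w:X\to D_K$, Borel on $X_0$, with $w(x)^\ell\,E_K\,u(x)$ for all $x$. If $E_K$ is equality, one can take $X_0=X$.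

*Proof.* The set $\{(x,b)\in X\times D_K:b^\ell\,E_K\,u(x)\}$ is analytic, being the preimage of $E_K$ under a Borel map, and its sections are nonempty. Jankov–von Neumann gives a $\sigma(\mathbf\Sigma^1_1)$-measurable uniformization $w$. Give $D_K$ a second countable topology that generates its Borel sets. Then $w$ is Baire measurable, so it is continuous on a dense $G_\delta$ set $X_0$. If $E_K$ is equality, the set is Borel, and its sections have at most $\ell$ elements, because a polynomial of degree $\ell$ has at most $\ell$ roots; Lusin–Novikov gives a Borel $w$ on all of $X$. $\square$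

We can now prove Theorem 2. From here on, when elements of $D_K$ appear in an equation "in $K$", equality means $E_K$.

**Step 1. $D_1$ gives a Borel presentation.** The relation $\operatorname{ran}x=\operatorname{ran}y$ on $(2^\omega)^\omega$ is Borel. Given $(x^1,\dots,x^n;f)$ and $(y^1,\dots,y^p;g)$, let the *pattern* be the set of pairs $(i,j)$ with $\operatorname{ran}x^i=\operatorname{ran}y^j$. The two elements denote the same element of $F_1$ iff $f$ and $g$ become equal when the variables are identified according to the pattern. This depends only on $f$, $g$ and the pattern, so equality of denotation is Borel. For the sum or product, concatenate the two lists, delete those $y^j$ whose range already occurs among the $x^i$, rename the variables of $g$ accordingly, and compute in a countable rational function field. For each of the countably many choices of $f$, $g$ and the pattern this is a fixed rule on a Borel piece. Negation and inversion change only $f$. All operations are compatible with equality of denotation since they are computed from the denoted elements. Every countable nonempty set is the range of some $x\in(2^\omega)^\omega$,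 so the quotient is $F_1$.

**Step 2. Elements that $\tau$ multiplies by a root of unity.** We generalize $u_A=t_A-t_{\tau A}$. Suppose $(K,h)$ is an algebraically closed Borel extension of $F_1$, with $E_K$ Borel or analytic. Pick a prime $\ell\ne\operatorname{char}k_0$, let $\xi\in D_K$ represent a primitive $\ell^2$-th root of unity, and put $\zeta=\xi^\ell$. Take $Y,X,\tau,R,\pi$ as above for this $\ell$, and fix a Borel isomorphism of $Y$ with $2^\omega$, so that $t_A$ makes sense for countable nonempty $A\subseteq Y$. Put
$$u_x=\sum_{c=0}^{\ell-1}\zeta^{-c}\,h(t_{\operatorname{ran}(\tau^cx)}),$$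
where $t_{\operatorname{ran}x}$ is named by $(x;v_1)\in D_1$. This is a Borel map $X\to D_K$. In $K$ we have $u_x\ne0$: the sets $\operatorname{ran}(\tau^cx)$, $c\in\mathbb Z/\ell$, are distinct, and the $h(t_A)$ are algebraically independent over $h(k_0)$, hence over its algebraic extension $h(k_0)(\zeta)$. The element $u_x$ depends only on $\operatorname{ran}x$. Also, since $\zeta^\ell=1$ and $\tau^\ell=1$,
$$u_{\tau x}=\sum_{c}\zeta^{-c}h(t_{\operatorname{ran}(\tau^{c+1}x)})=\zeta\sum_c\zeta^{-(c+1)}h(t_{\operatorname{ran}(\tau^{c+1}x)})=\zeta u_x .$$
Hence $u_y=\zeta^{\pi(x,y)}u_x$ for $x\,R\,y$.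

**Step 3. Roots of $u_x$ give a lift of $\pi$.** By Lemma 6 there are a comeager Borel $X_0$ and a map $w$, Borel on $X_0$, with $w(x)^\ell=u_x$ in $K$. Let $x\,R\,y$ in $X_0$. For any integer representative of $\pi(x,y)$,
$$w(y)^\ell=u_y=\xi^{\ell\pi(x,y)}u_x=\big(\xi^{\pi(x,y)}w(x)\big)^\ell .$$
Since $w(x)\neq0$ and $\ell\ne\operatorname{char}K$, the quotient $w(y)/w(x)$ is $\xi^{\pi(x,y)}$ times a power of $\zeta=\xi^\ell$. As $\xi$ has order $\ell^2$, there is a unique $\alpha(x,y)\in\mathbb Z/\ell^2$ with
$$w(y)=\xi^{\alpha(x,y)}w(x).$$
Raising to the $\ell$-th power gives $\zeta^{\alpha(x,y)}u_x=u_y=\zeta^{\pi(x,y)}u_x$, so $\alpha\equiv\pi\pmod\ell$. From $w(z)=\xi^{\alpha(y,z)}w(y)=\xi^{\alpha(y,z)+\alpha(x,y)}w(x)$ we see that $\alpha$ is a 1-cocycle. For each $b$, the set of $(x,y)\in R\cap X_0^2$ with $w(y)\,E_K\,\xi^bw(x)$ is analytic, and these sets partition the Borel set $R\cap X_0^2$; by (S) they are Borel. So $\alpha$ is Borel, and this contradicts Lemma 4. Theorem 2 is proved. $\blacksquare$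

## The twisted fields $F(X,R,e)$

The presentation of $F_1$ is far from injective: each $t_A$ has many names, one for each enumeration of $A$. For Theorem 1 we want the enumerations $x\in X$ themselves as variables. Then the variables can be ordered in a Borel way, and we saw that plain rational functions have a Borel closure. So the obstruction must be written into the field by hand. What we want are elements $d_x$ whose roots we shall ask for, and, for $x\,R\,y$, elements $r_{xy}$ with
$$r_{xy}^\ell\,d_x=d_y,\qquad r_{xy}r_{yz}=\zeta^{e(x,y,z)}r_{xz},\tag{3}$$
where $e$ is a given 2-cocycle. A root of $d_x$ for each $x$ then yields a function $\eta$ with $e=\partial\eta$, and the freedom in $e$ lets us use the Key Lemma. The construction of such a field follows.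

Fix $\ell,k$ as in Theorem 1, a primitive $\ell$-th root of unity $\zeta\in k$, and $\mu_\ell=\langle\zeta\rangle$. In this section $X$ is any standard Borel space with a Borel linear order $<$, $R$ is a Borel equivalence relation on $X$, and $e:R^{(3)}\to\mathbb Z/\ell$ is a Borel 2-cocycle.

**Definition (the pieces).** For finite $S\subseteq X$ let $M_S=k(v_x:x\in S)$ (rational functions). Let $H_S$ be the group of $R$-invariant functions $\chi:S\to\mu_\ell$, acting on $M_S$ over $k$ by $v_x\mapsto\chi(x)v_x$, and let $L_S=M_S^{H_S}$ be its fixed field. For $y\in S$ let $m_S(y)=\min(S\cap[y]_R)$. For $S\subseteq S'$ let $j_{S'S}:M_S\to M_{S'}$ be the $k$-embedding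
$$v_y\mapsto\zeta^{e(m_{S'}(y),\,m_S(y),\,y)}v_y.$$

For example, let $\ell=2$ and $S=\{x,y\}$. If $x\,R\,y$, then $H_S$ has two elements and its nontrivial element changes the signs of both variables; the fixed field is $L_S=k(v_x^2,v_y/v_x)$, since this field is fixed and $M_S$ has degree $2$ over it. If $x$ and $y$ are not $R$-related, $H_S$ has four elements and $L_S=k(v_x^2,v_y^2)$. If $x<y$ and $x\,R\,y$, then $j_{\{x,y\},\{y\}}$ sends $v_y$ to $\zeta^{e(x,y,y)}v_y$. So the piece $L_S$ knows the ratio $v_y/v_x$ within a class but not $v_x$ itself, and the twist by $e$ comes in through the transition maps.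

**Lemma 7 (directed system).** (i) For $S\subseteq S'$, $\chi\in H_{S'}$ and $f\in M_S$ we have $\chi\,j_{S'S}(f)=j_{S'S}(\chi|_Sf)$, and restriction $H_{S'}\to H_S$ is onto. Hence $f\in L_S\iff j_{S'S}(f)\in L_{S'}$. (ii) For $S\subseteq S'\subseteq S''$ we have $j_{S''S'}j_{S'S}=j_{S''S}$ on $L_S$, and $j_{SS}$ is the identity on $L_S$.

*Proof.* (i) Both sides of the first equation are $k$-embeddings in $f$, and on $v_y$ both give $\chi(y)\zeta^{e(m_{S'}(y),m_S(y),y)}v_y$. An $R$-invariant function on $S$ extends to $S'$: keep its value on classes that meet $S$, and use the value $1$ on the others. So $f\in L_S$ iff $\chi|_Sf=f$ for all $\chi\in H_{S'}$; since $j_{S'S}$ is injective, this holds iff $\chi j_{S'S}(f)=j_{S'S}(f)$ for all $\chi\in H_{S'}$.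

(ii) Let $y\in S$, $x=m_S(y)$, $x'=m_{S'}(y)$, $x''=m_{S''}(y)$. The composite $j_{S''S'}j_{S'S}$ multiplies $v_y$ by $\zeta$ to the power $e(x',x,y)+e(x'',x',y)$. By (1) for $(x'',x',x,y)$,
$$e(x',x,y)+e(x'',x',y)=e(x'',x,y)+e(x'',x',x).$$
The function $y\mapsto\zeta^{e(x'',x',x)}$ depends only on the class of $y$, so it is an element $\chi$ of $H_S$, and the composite is $f\mapsto j_{S''S}(\chi f)$. On $L_S$ this is $j_{S''S}$. Finally, (1) for $(x,x,x,y)$ gives $e(x,x,y)=e(x,x,x)$, so $j_{SS}$, which multiplies $v_y$ by $\zeta^{e(x,x,y)}$, acts as an element of $H_S$, i.e. as the identity on $L_S$. $\square$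

The embeddings $j_{S'S}$ compose correctly on the fixed fields only; this is why we passed from $M_S$ to $L_S$. So $(L_S,j_{S'S})$ is a directed system of fields. Let $F=F(X,R,e)$ be its direct limit, with embeddings $i_S:L_S\to F$.

Say that $f\in M_S$ *involves* $x$ if $v_x$ occurs in the numerator or denominator of $f$ in lowest terms. For $T\subseteq S$, $f\in k(v_x:x\in T)$ iff $f$ involves only elements of $T$, by uniqueness of lowest terms up to constants. Since $j_{S'S}$ only rescales variables by nonzero constants, $f$ and $j_{S'S}(f)$ involve the same elements, and the image of $j_{S'S}$ is $k(v_x:x\in S)\subseteq M_{S'}$.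

**Lemma 8 (injective presentation).** Let
$$D_F=\{(S,f):S\subseteq X\text{ finite},\ f\in L_S,\ f\text{ involves every element of }S\}.$$
The map $(S,f)\mapsto i_S(f)$ is a bijection $D_F\to F$, and it gives an injective Borel presentation of $F$, which contains $k$ as the elements $(\emptyset,c)$.

*Proof.* *Onto.* Given $f\in L_S$, let $S_0$ be the set of elements it involves. Then $f$ lies in the image of $j_{SS_0}$, say $f=j_{SS_0}(f_0)$ with $f_0\in M_{S_0}$. By Lemma 7(i), $f_0\in L_{S_0}$; it involves all of $S_0$; and $i_S(f)=i_{S_0}(f_0)$. *Injective.* If $i_S(f)=i_{S'}(f')$, then $j_{S''S}(f)=j_{S''S'}(f')$ for some $S''\supseteq S\cup S'$. Comparing the involved elements gives $S=S'$, and then $f=f'$ since $j_{S''S}$ is injective.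

*$D_F$ is standard Borel.* Code $S=\{x_1<\dots<x_n\}$ by $(x_1,\dots,x_n)\in X^n$, and $M_S$ by the fixed countable field $M_n=k(v_1,\dots,v_n)$. Then $D_F$ is a countable disjoint union, over $n$ and $f\in M_n$, of subsets of $X^n$. They are Borel, since the condition $f\in L_S$ depends only on which pairs $(x_i,x_j)$ lie in $R$.

*The operations are Borel.* Given $(S,f),(S',f')$, let $S\cup S'=\{z_1<\dots<z_N\}$. Consider these data: $f,f'$; the index sets of $S,S'$ in $\{1,\dots,N\}$; the restriction of $R$ to the $z_a$; the values of $e$ on $R$-related triples of the $z_a$. These data take countably many values, each on a Borel set. On each such set $j_{S\cup S',S}$ and $j_{S\cup S',S'}$ are fixed maps. So the sum (or product) in $L_{S\cup S'}$ is a fixed $f''\in M_N$, involving the $z_a$ with $a$ in a fixed index set $I_0$. Its preimage $f_0$ under $j_{S\cup S',\,\{z_a:a\in I_0\}}$ is also fixed, and the output is $((z_a)_{a\in I_0},f_0)$. Negation and inversion are treated likewise; they change only $f$. Finally $M_\emptyset=L_\emptyset=k$, which gives the elements $(\emptyset,c)$. $\square$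

**Lemma 9 (special elements).** For $x\in S$ put $d_x=i_S(v_x^\ell)$, and for $x\,R\,y$
$$r_{xy}=i_S\big(\zeta^{e(m,x,y)}v_y/v_x\big),\qquad x,y\in S,\ m=m_S(x).$$
These elements are well defined, nonzero, independent of $S$, given by Borel maps $x\mapsto d_x$ and $(x,y)\mapsto r_{xy}$ into $D_F$, and they satisfy (3).

*Proof.* The arguments lie in $L_S$: for $\chi\in H_S$ we have $\chi(x)^\ell=1$, and $\chi(x)=\chi(y)$ if $x\,R\,y$. For independence of $S$ it suffices to compare $S\subseteq S'$. For $d_x$ it is clear, since $\zeta^\ell=1$. For $r_{xy}$ let $m'=m_{S'}(x)$; applying $j_{S'S}$ to $\zeta^{e(m,x,y)}v_y/v_x$ gives $v_y/v_x$ times $\zeta$ to the power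
$$e(m,x,y)+e(m',m,y)-e(m',m,x)=e(m',x,y),$$
by (1) for $(m',m,x,y)$. That is the argument of $i_{S'}$ in the definition with $S'$. Using $S=\{x\}$ for $d_x$ and $S=\{x,y\}$ for $r_{xy}$ we see that the maps into $D_F$ are Borel (for $x=y$ the element is the constant $\zeta^{e(x,x,x)}$). They are nonzero by their definition. The first equation of (3) is computed in any $L_S$ with $x,y\in S$, as $\zeta^\ell=1$. For the second, take $S\ni x,y,z$ and $m=m_S(x)$; (1) for $(m,x,y,z)$ says
$$e(m,x,y)+e(m,y,z)-e(m,x,z)=e(x,y,z),$$
and the quotients of variables multiply to $v_z/v_x$. $\square$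

**Proposition 10.** Let $X$ be Polish and $(K,h)$ a Borel extension of $F(X,R,e)$ ($E_K$ may be just analytic) in which every $h(d_x)$ has an $\ell$-th root. Then there are a comeager Borel $X_0\subseteq X$ and a Borel $\eta:R\cap X_0^2\to\mathbb Z/\ell$ with $e=\partial\eta$ on triples from $X_0$. If $E_K$ is equality, one can take $X_0=X$.

*Proof.* Apply Lemma 6 to $u(x)=h(d_x)$ to get $X_0$ and $w$. In $K$ we have $w(x)\ne0$. For $x\,R\,y$ in $X_0$, by (3),
$$(h(r_{xy})w(x))^\ell=h(r_{xy}^\ell d_x)=h(d_y)=w(y)^\ell .$$
Since $\operatorname{char}K\ne\ell$, the $\ell$-th roots of unity in $K$ are exactly the $\ell$ distinct powers of $h(\zeta)$. So there is a unique $c=:\eta(x,y)\in\mathbb Z/\ell$ with $h(r_{xy})w(x)=h(\zeta)^cw(y)$ in $K$. The sets $\{\eta=c\}$ are analytic and partition the Borel set $R\cap X_0^2$, so they are Borel by (S), and $\eta$ is Borel. Now in $K$ we have $h(r_{xy})=h(\zeta)^{\eta(x,y)}w(y)/w(x)$. Substituting this in the second equation of (3), the quotients of values of $w$ cancel, and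
$$\eta(x,y)+\eta(y,z)=e(x,y,z)+\eta(x,z),$$
i.e. $e=\partial\eta$ on triples from $X_0$. If $E_K$ is equality, Lemma 6 allows $X_0=X$. $\square$

## The carry cocycle and the injective counterexample

We prove Theorem 1 by choosing $e$ so that a Borel solution of $e=\partial\eta$ would give a lift of $\pi$.

**Step 1. The choice of $e$.** Take $X,R,\pi$ as in Lemma 4, and any Borel linear order on $X$. Let $\tilde\pi(x,y)\in\mathbb Z/\ell^2$ be the residue of the representative of $\pi(x,y)$ in $\{0,\dots,\ell-1\}$. Modulo $\ell$, $\partial\tilde\pi$ is $\partial\pi=0$, so $\partial\tilde\pi$ takes values in $\ell\mathbb Z/\ell^2$. Multiplication by $\ell$ induces an isomorphism $\mathbb Z/\ell\to\ell\mathbb Z/\ell^2$, so $\partial\tilde\pi=\ell e$ for a unique $e:R^{(3)}\to\mathbb Z/\ell$; this is the carry described earlier. It is Borel, and it is a 2-cocycle because $\partial\tilde\pi$ satisfies (1) and the isomorphism can be undone. Let $F=F(X,R,e)$, which is injectively presented by Lemma 8.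

**Step 2. The contradiction.** Suppose $(K,h)$ is a Borel extension of $F$ ($E_K$ Borel or analytic) in which every element of the image of $F$ has an $\ell$-th root. By Proposition 10, $e=\partial\eta$ on triples from a comeager Borel $X_0$, with $\eta:R\cap X_0^2\to\mathbb Z/\ell$ Borel. Then
$$\alpha=\tilde\pi-\ell\eta:R\cap X_0^2\to\mathbb Z/\ell^2$$
is Borel with $\partial\alpha=\ell e-\ell\,\partial\eta=0$. So $\alpha$ is a 1-cocycle, and $\alpha\equiv\tilde\pi\equiv\pi\pmod\ell$. This contradicts Lemma 4. Since in an algebraically closed field every element has an $\ell$-th root, $F$ has no algebraically closed Borel extension. Theorem 1 is proved, and the answer to the Problem is no. $\blacksquare$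

## Which $F(X,R,e)$ have a Borel algebraic closure

**Theorem 3.** For $k,\ell$ and $(X,R,e)$ as in the section on twisted fields the following are equivalent:

(a) $e=\partial\eta$ for some Borel $\eta:R\to\mathbb Z/\ell$;

(b) $F(X,R,e)$ has an injectively presented Borel extension that is an algebraic closure of it;

(c) $F(X,R,e)$ has an injectively presented Borel extension in which every $h(d_x)$ has an $\ell$-th root.

Moreover, for given $X,R$ the abstract field $F(X,R,e)$ does not depend on $e$ up to isomorphism. Hence there are two injective Borel presentations of one and the same field, one having an injectively presented Borel algebraic closure, the other having no algebraically closed Borel extension.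

That (b) implies (c) is clear. That (c) implies (a) is the last sentence of Proposition 10, after giving $X$ a compatible Polish topology. It remains to prove (a)$\Rightarrow$(b) and the last part.

**Step 1. Untwisting.** The purpose is to embed $F(X,R,e)$ into a plain rational function field once $e=\partial\eta$. Let $M=k(w_x:x\in X)$, and let $\eta:R\to\mathbb Z/\ell$ be any function, Borel or not, with $e=\partial\eta$. Let $\theta_S:M_S\to M$ be the $k$-embedding $v_y\mapsto\zeta^{\eta(m_S(y),y)}w_y$. For $S\subseteq S'$, $y\in S$, $m=m_S(y)$, $m'=m_{S'}(y)$, the equation $e(m',m,y)=\partial\eta(m',m,y)$ reads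
$$e(m',m,y)+\eta(m',y)=\eta(m,y)+\eta(m',m).$$
The left side is the exponent with which $\theta_{S'}j_{S'S}$ rescales $v_y$. The function $y\mapsto\zeta^{\eta(m',m)}$ depends only on the class of $y$, so it lies in $H_S$. Hence $\theta_{S'}j_{S'S}=\theta_S$ on $L_S$, and we get an embedding $\theta:F(X,R,e)\to M$ with $\theta(d_x)=w_x^\ell$. Since $\theta_S$ is a rescaling of variables, it commutes with $H_S$, which acts on $k(w_x:x\in S)$ by $w_x\mapsto\chi(x)w_x$. So $\theta_S(L_S)=k(w_x:x\in S)^{H_S}$, and
$$\theta(F(X,R,e))=\bigcup_Sk(w_x:x\in S)^{H_S},\tag{4}$$
which does not depend on $e$ or $\eta$.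

**Step 2. From $F(X,R,e)$ to $M$ in a Borel way.** Give $M$ the injective Borel presentation by pairs $(S,f)$ with $f\in k(w_x:x\in S)$ involving all of $S$; it is Borel by the proof of Lemma 8, without twists. If $\eta$ is Borel, then $\theta$ is Borel, as $\theta(S,f)=(S,\theta_Sf)$, and $\theta_S$ is determined by $R$ on $S$ and the values $\eta(m_S(y),y)$, $y\in S$. The image of $\theta$ contains $k$ and all $w_x^\ell$, so $M$ is algebraic over it. It remains to find an injectively presented Borel algebraic closure of $M$.

**Step 3. Coherent algebraic closures of $k(v_1,\dots,v_n)$.** The purpose is to choose the fields $\Omega_n$ promised at the beginning. Let $\bar k$ be an algebraic closure of $k$, and order $\mathbb Q^n$ lexicographically. The Hahn field $\bar k((t^{\mathbb Q^n}))$ consists of the formal sums $\sum_q c_qt^q$ with $c_q\in\bar k$ and well-ordered support in $\mathbb Q^n$. It is algebraically closed because $\bar k$ is algebraically closed and $\mathbb Q^n$ is divisible (S. Mac Lane, *The universality of formal power series fields*, Bull. AMS 45 (1939)). The elements $v_i=t^{e_i}$, with $e_i$ the unit vectors,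 are algebraically independent over $\bar k$, since distinct monomials in them are distinct powers of $t$. Let $\Omega_n$ be the relative algebraic closure of $k(v_1,\dots,v_n)$ in this field. It is a countable algebraic closure of $k(v_1,\dots,v_n)$. For $n=0$ it is $\bar k$.

An increasing injection $\varphi:\{1,\dots,n\}\to\{1,\dots,N\}$ induces a group embedding $\mathbb Q^n\to\mathbb Q^N$, $e_i\mapsto e_{\varphi(i)}$. It preserves the lexicographic order, since the first coordinate in which two vectors differ goes to the first coordinate in which their images differ. So it carries well-ordered supports to well-ordered supports and induces a field embedding of Hahn fields over $\bar k$ with $v_i\mapsto v_{\varphi(i)}$. This restricts to $\varphi_*:\Omega_n\to\Omega_N$, functorially in $\varphi$. For finite $S\subseteq X$ put $\Omega_S=\Omega_{|S|}$ via the increasing enumeration of $S$. Then $\Omega_X=\varinjlim\Omega_S$ is a direct limit of algebraically closed fields, so it is algebraically closed, and it is algebraic over $M$.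

**Step 4. Least supports.** The purpose is to give each element of $\Omega_X$ a unique name. We claim that for $a\in\Omega_n$ there is a least $T\subseteq\{1,\dots,n\}$ with $a$ algebraic over $k(v_i:i\in T)$. The family of such $T$ is finite, nonempty and closed under supersets, so it suffices to show that it is closed under intersection. Let $T_1,T_2$ be in the family, and let $T\subseteq T_1$ be minimal in the family. If $T\not\subseteq T_2$, pick $i\in T\setminus T_2$. By minimality, $a$ is algebraic over $k(v_j:j\in T)$ but not over $k(v_j:j\in T\setminus\{i\})$; so by exchange $v_i$ is algebraic over $k(a,v_j:j\in T\setminus\{i\})$. As $a$ is algebraic over $k(v_j:j\in T_2)$, $v_i$ is algebraic over $k(v_j:j\in (T_1\setminus\{i\})\cup T_2)$. This contradicts algebraic independence, as $i\notin T_2$. So $T\subseteq T_1\cap T_2$, and $T_1\cap T_2$ is in the family.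

Let $T$ be the least set of $a\in\Omega_n$ and let $\varphi$ enumerate $T$ increasingly. Then $a\in\varphi_*(\Omega_{|T|})$: this image is an algebraically closed algebraic extension of $k(v_i:i\in T)$, so it is the relative algebraic closure of $k(v_i:i\in T)$ in $\Omega_n$. If $a=\varphi_*(a_0)$, then $a_0$ has least set $\{1,\dots,|T|\}$, since otherwise $a$ would be algebraic over $k(v_i:i\in T')$ for a proper subset $T'$ of $T$. Conversely, if $a\in\Omega_n$ has least set $\{1,\dots,n\}$ and $\varphi$ is an increasing injection into $\{1,\dots,N\}$, then $\varphi_*(a)$ has least set $\operatorname{ran}\varphi$. Indeed, its least set is contained in $\operatorname{ran}\varphi$, and if $\varphi_*(a)$ were algebraic over $k(v_i:i\in T')$ with $T'\subsetneq\operatorname{ran}\varphi$, then $a$ would be algebraic over $k(v_i:i\in\varphi^{-1}(T'))$.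

**Step 5. The presentation of $\Omega_X$.** Consider the pairs $(S,a)$ with $S\subseteq X$ finite and $a\in\Omega_{|S|}$ of least set $\{1,\dots,|S|\}$. Coding $S$ by its increasing enumeration, they form a standard Borel set, a countable disjoint union of Borel sets. Each element of $\Omega_X$ has such a name, by the first half of the last paragraph. The name is unique: if $(S,a)$ and $(S',a')$ name the same element, then their images in $\Omega_{S''}$ agree for $S''=S\cup S'$, the second half shows that the least set of this image is the set of positions of $S$, and also of $S'$, in $S''$, so $S=S'$ and $a=a'$. The operations are Borel, because on each of countably many Borel pieces, given by $a,a'$ and the relative position of $S,S'$ in $S\cup S'$, they are given by a fixed rule. The embedding $M\to\Omega_X$ is $(S,f)\mapsto(S,f)$ with $f\in k(v_1,\dots,v_{|S|})\subseteq\Omega_{|S|}$. This makes sense because the least set of $f$ is the set of variables it involves: if $f$ is algebraic over $k(v_i:i\in T)$, then $f\in k(v_i:i\in T)$, as this field is algebraically closed in the purely transcendental extension $k(v_1,\dots,v_{|S|})$.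 So the embedding is Borel. The composite $F(X,R,e)\to M\to\Omega_X$ is Borel, and $\Omega_X$ is algebraic over the image of $F(X,R,e)$. This gives (b).

**Step 6. One field, two presentations.** The purpose is to see that $e$ matters only for the presentation. Choose, with no regard to definability, a base point $b(C)$ in each $R$-class $C$, and put $\eta(x,y)=e(b([x]_R),x,y)$. With $b=b([x]_R)$, (1) for $(b,x,y,z)$ says
$$e(x,y,z)=e(b,y,z)-e(b,x,z)+e(b,x,y)=\eta(y,z)-\eta(x,z)+\eta(x,y),$$
so $e=\partial\eta$, where $\eta$ in general is not Borel. By Step 1 and (4), $F(X,R,e)$ is isomorphic as a field to a subfield of $M$ that does not depend on $e$. So $F(X,R,e)\cong F(X,R,0)$. For $e=0$, (a) holds with $\eta=0$, so $F(X,R,0)$ has an injectively presented Borel algebraic closure. For the $(X,R,e)$ in the proof of Theorem 1 there is no algebraically closed Borel extension at all. These are two injective Borel presentations of one abstract field, as claimed. $\blacksquare$
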